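# A hereditarily separable non-metrizable Suslinian continuum, grown along a Suslin tree

## 1. Does separability force metrizability?

A continuum is a compact connected Hausdorff space, not necessarily metrizable; it is nondegenerate if it has more than one point.

**Definition (Suslinian).** A continuum is *Suslinian* if it does not contain uncountably many pairwise disjoint nondegenerate subcontinua.

The question is taken from "On Suslinian Continua":

> Must a (hereditarily) separable locally connected Suslinian continuum be metrizable?

It has two readings: (a) every separable locally connected Suslinian continuum is metrizable; (b) every hereditarily separable one is. (Hereditarily separable means that every subspace is separable.) We want an answer in ZFC, without further axioms.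

The answer one would first guess is yes. Let us test it.

*Arcs and finite graphs.* They are metrizable, and Suslinian: every nondegenerate subcontinuum of a graph contains a subarc of an edge, so it meets a countable set that is dense in every edge.

*Squares and cubes.* $[0,1]^2$ is not Suslinian, because of the arcs $\{x\}\times[0,1]$. The cube $[0,1]^{\omega_1}$ is locally connected, not metrizable (it is not first countable), and separable (Hewitt–Marczewski–Pondiczery theorem). But for $c\in[0,1]$ the arcs $\{y: y_0=c,\ y_\xi=0 \text{ for } \xi\ge2\}$ are disjoint, so it is not Suslinian either. The guess survives.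

*Linearly ordered continua.* Let $L$ be a separable linearly ordered continuum with countable dense set $D$. Since $L$ is connected, each interval $(a,b)$ with $a<b$ is nonempty, so it meets $D$. Hence the intervals $(d,e)$, $[\min L,d)$, $(d,\max L]$ with $d,e\in D$ form a countable base: if $x\in(a,b)$, choose $d\in D\cap(a,x)$ and $e\in D\cap(x,b)$; at the end points argue similarly. So $L$ is metrizable. The guess holds for ordered continua, even without "Suslinian".

*The dangerous example.* A *Souslin line* is a linearly ordered continuum that is not separable and in which every family of pairwise disjoint open sets is countable. Let $L$ be one. Its nondegenerate subcontinua are intervals $[a,b]$, $a<b$, and contain the nonempty open sets $(a,b)$; hence $L$ is Suslinian. Intervals are connected, so $L$ is locally connected. Not being separable, it is not metrizable. So a Souslin line is a non-metrizable locally connected Suslinian continuum, but it is not separable, and separability seems to be just what excludes it.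

The *Souslin Hypothesis* (SH) says that no Souslin line exists; it is independent of ZFC. Two known results may be used.

* (i) (ZFC) Every locally connected Suslinian continuum has weight at most $\omega_1$. (The weight $w(X)$ is the least cardinality of a base, taken infinite.)
* (ii) If SH holds, every locally connected Suslinian continuum is metrizable.

By (ii) the guess is right under SH. The guess is nevertheless not a theorem of ZFC, even in the hereditary reading.

## 2. The guess is equivalent to the Souslin Hypothesis

**Theorem 1 (ZFC).** The following are equivalent:

1. a Souslin line exists;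
2. there is a non-metrizable locally connected Suslinian continuum;
3. there is a separable non-metrizable locally connected Suslinian continuum;
4. there is a hereditarily separable non-metrizable locally connected Suslinian continuum.

Moreover, if (1) holds, the continuum $X$ in (4) can be chosen perfectly normal, hereditarily Lindelöf, first countable, of weight exactly $\omega_1$, with a dense open subset homeomorphic to a connected locally finite planar graph, and equal to the limit of a continuous inverse system of length $\omega_1$ of planar Peano continua with monotone surjective bonding maps. Being hereditarily separable, $X$ contains no Souslin line.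

(4)⇒(3)⇒(2) is trivial, and (2)⇒(1) is known result (ii). All the work is in (1)⇒(4) with the additional properties.

**Corollary 2.** Over ZFC, (a) ⟺ (b) ⟺ SH. If ZFC is consistent, then neither (a) nor (b) is provable in ZFC, and neither is refutable.

*Proof from Theorem 1.* The negation of (a) is statement (3) and that of (b) is statement (4); both are equivalent to the existence of a Souslin line, that is, to ¬SH. If ZFC is consistent, so is ZFC + ¬SH (Jech, Tennenbaum; Jensen for $V=L$), and so is ZFC + SH (Solovay–Tennenbaum). ∎

By (i), $\omega_1$ is the only weight a non-metrizable locally connected Suslinian continuum can have.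

## 3. Suslin trees

We use a Souslin line only through a tree.

**(T)** (Jech, *Set Theory*, Ch. 9) If a Souslin line exists, there is a *normal Suslin tree* $T$: it has height $\omega_1$, one root, and countable levels $T_\alpha$; every node has exactly $\aleph_0$ immediate successors and has extensions at all higher levels; distinct nodes of the same limit level have distinct sets of predecessors; all antichains (sets of pairwise incomparable nodes) are countable.

For comparison, the tree of finite sequences of integers satisfies all the clauses except that its height is $\omega$; the force of (T) is in the height $\omega_1$ together with countable antichains. We write $\mathrm{ht}(t)$ for the level of $t$ and $t|\gamma$ for the predecessor of $t$ at level $\gamma\le\mathrm{ht}(t)$, so $t|\mathrm{ht}(t)=t$.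

**Lemma 3.** Let $A\subset T$ be downward closed and meet every level. Then there is $t\in A$ such that every $u\ge t$ is in $A$. In particular all chains of $T$ are countable.

*Proof.* The minimal elements of $T\setminus A$ form an antichain, which is countable, so all of them have height $<\gamma$ for some $\gamma<\omega_1$. Take $t\in A\cap T_\gamma$. If $u\ge t$ and $u\notin A$, let $m\le u$ be minimal in $T\setminus A$. Then $\mathrm{ht}(m)<\gamma=\mathrm{ht}(t)$ and $m,t\le u$, so $m\le t$ and hence $m\in A$, a contradiction.

If there were an uncountable chain, let $A$ be the set of its elements and all their predecessors. It is a chain, downward closed, and meets every level. So there would be $t\in A$ with all $u\ge t$ in the chain $A$; but two immediate successors of $t$ are incomparable. ∎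

## 4. Inserting arcs along a tree: where a line fails and a web helps

A quick attempt would be to start from a Souslin line $L$ and make it separable by hanging it on a countable dense part. Whatever the details, this can settle at most reading (a): a space containing $L$ has a non-separable subspace. For (b) we need a continuum with no Souslin line inside, which still remembers the tree.

So let us use the tree directly. Build an inverse system $(X_\beta)_{\beta<\omega_1}$ of metrizable continua. Each node $t\in T_\beta$ receives a point $x_t\in X_\beta$; to pass to $X_{\beta+1}$, replace each $x_t$ by an arc $A_t$, and let the immediate successors of $t$ be assigned a dense set of points of $A_t$. In the limit $X$, let $F_t$ be the set of all points over $x_t$. Then $F_t\subset F_s$ for $s\le t$, and $F_s\cap F_t=\emptyset$ for incomparable $s,t$. A disjoint family of subcontinua should produce an antichain of $T$; that would make $X$ Suslinian. And $X$ will not be metrizable, because no stage separates the points of $X$.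

The obvious way to replace a point by an arc is to start with $X_0=[0,1]$ and insert intervals, keeping the order. This fails, for the following reason.

**Observation 4.** Let $F_t$ ($t\in T$) be subsets of a space with $F_s\cap F_t=\emptyset$ for incomparable $s,t$. If $Y$ is a separable subspace, then there is $\alpha<\omega_1$ such that no $F_t$ with $\mathrm{ht}(t)\ge\alpha$ contains a nonempty relatively open subset of $Y$.

*Proof.* Let $D$ be countable and dense in $Y$. For $d\in D$ the set $\{t: d\in F_t\}$ is a chain, hence countable by Lemma 3. So some $\alpha<\omega_1$ is larger than the heights of all $t$ with $F_t\cap D\ne\emptyset$. If $\mathrm{ht}(t)\ge\alpha$, then $F_t$ misses $D$. ∎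

For order-preserving insertion, $F_t$ is a nondegenerate interval in an ordered continuum and has interior, so the limit is not separable. Taking $Y=X$, we see that the $F_t$ must lose their interior: points of the new arc must be limits of old points. Taking $Y=F_s$, we see that for hereditary separability $F_t$ must, at high levels, also have empty interior in $F_s$, for $s<t$.

Can we force the old points to accumulate on the whole new arc? Take the end point $0$ of $[0,1]$ and replace it by an arc $F$ on which the half-open arc $R=(0,1]$ accumulates everywhere, as in the $\sin(1/x)$-curve. The result $M=F\cup R$ is never locally connected. Indeed let $p\ne q$ be in $F$ and let $W$ be a connected neighborhood of $p$ missing a neighborhood of $q$. Since $R$ comes close to both $p$ and $q$ at arbitrarily small parameters, there are parameters $s_1<r<s_2$ whose points satisfy $R(r)\in W$ and $R(s_1),R(s_2)\notin W$. Then $W\cap R((s_1,s_2))=W\cap R([s_1,s_2])$ is nonempty, open and closed in $W$, and misses $p$: a contradiction. One arm at the point is not enough; we need many arms, arriving at different places of the new arc.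

*One replacement by hand.* In the plane put $C_k=\{|z|=1/k\}$ and let $X_0$ consist of $0$, the circles $C_k$ ($k\ge1$), and the radii $\{re^{2\pi ij/2^k}:0\le r\le1/k\}$, $k\ge 1$, $j<2^k$: a spider's web. Blow up the center by $re^{i\theta}\mapsto(1+r)e^{i\theta}$, and add the circle $\Sigma=\{|\zeta|=1\}$. Let $p\in\Sigma$, and let
$$Q=\{1\le|\zeta|\le 1+1/k,\ \arg\zeta\in[2\pi(i-1)/2^k,\,2\pi(i+1)/2^k]\}$$
be a neighborhood of $p$. A point of the blown-up web in $Q\setminus\Sigma$ lies on a radial segment, which leads down to $\Sigma$ inside $Q$, or on a circle, along which we reach, inside $Q$, a radial segment at an angle that is a multiple of $2\pi/2^k$, and again go down to $\Sigma$. As $Q\cap\Sigma$ is an arc, the part of the blown-up web in $Q$ is connected. So the blown-up web is locally connected, and every point of $\Sigma$ is a limit of old points. Finally fold $\Sigma$ to an arc by identifying $\zeta$ with $\bar\zeta$ on $\Sigma$: the map $\zeta\mapsto\zeta+1/\zeta$ does this, and shows that the surrounding space is again a sphere, ready for the next step.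

Two difficulties remain.

* The next point $w$ to be replaced lies on the new arc and is not visibly the center of a web.
* Blowing up in polar coordinates spreads the web as a whole over $\Sigma$, but not its subsets: the radius at angle $0$ accumulates only at $\zeta=1$. Yet we need $F_s\setminus F_t$ to accumulate on all of $F_t$, for all $s<t$.

The way past the first: large numbers of arms at $w$, and small circles around $w$, exist automatically, because both are forced by the web around $x_0=0$ over which $w$ lies (Lemma 7 below). They need not fit together, but Menger's $n$-arc theorem re-routes arms through circles. The way past the second: the arms are rotated around $w$, using the circles as roundabouts, again and again, so that a point of any prescribed set $C\ni\!\!\!\!\!/\;\, w$ with $w\in\overline{C}$ comes to lie near any prescribed angle (Lemma 8).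

## 5. Facts about maps, curves and the plane

A *Peano continuum* is a locally connected metrizable continuum. All maps are continuous; between compact Hausdorff spaces they are closed.

**Definition (monotone).** A map is *monotone* if its fibers are connected. (Example: the map of $[0,1]$ onto itself collapsing $[1/3,2/3]$ to $1/2$ and linear on the two other thirds.)

We use freely the following elementary facts about maps between compact Hausdorff spaces.

* (G1) If $f$ is a monotone surjection, preimages of connected sets are connected. If $f^{-1}(C)=A\sqcup B$ with $A,B$ closed in $f^{-1}(C)$, each fiber over $C$ lies in one of them, so $f(A),f(B)$ are disjoint, and they are closed in $C$ since $f$ is closed. Hence compositions of monotone surjections are monotone.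
* (G2) If $f^{-1}(y)=\{a\}$, the sets $f^{-1}(U)$, $U\ni y$ open, form a base at $a$: for an open $O\ni a$ let $U$ be the complement of the closed set $f(\text{complement of }O)$.
* (G3) If $f$ is injective on a full preimage $f^{-1}(M)$, it restricts to a homeomorphism of $f^{-1}(M)$ onto its image, because it is closed on full preimages.
* (G4) In the limit of an inverse system of compacta over an ordinal, with surjective bonding maps, the projections $\pi_i$ are surjective and the sets $\pi_i^{-1}(U)$, $U$ open, form a base.

We also recall: a space that is connected im kleinen at every point (small neighborhoods contain connected neighborhoods) is locally connected; a quotient of a locally connected space is locally connected; connected open subsets of Peano continua are arcwise connected; a Peano continuum is a finite union of Peano continua of diameter as small as we like.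

**Lemma 5.** The limit of an inverse system (over any ordinal) of locally connected continua with monotone surjective bonding maps is a locally connected continuum, and its projections are monotone surjections.

*Proof.* The fiber of $\pi_i$ over $y$ is the limit of the fibers of the bonding maps over $y$, a limit of continua, hence connected. (The whole limit is a continuum for the same reason.) Let $p\in\pi_i^{-1}(U)$ with $U$ open, and let $U_0$ be the component of $U$ containing $\pi_i(p)$. It is open, and $\pi_i^{-1}(U_0)$ is a connected open neighborhood of $p$ in $\pi_i^{-1}(U)$ by (G1). ∎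

**Definition (near-homeomorphism).** A map between homeomorphic compact metric spaces is a *near-homeomorphism* if it is a uniform limit of homeomorphisms. (The map of $[0,1]$ in the previous definition is one: replace its constant piece by pieces of small positive slope.)

Near-homeomorphisms are surjective, and compositions of near-homeomorphisms are near-homeomorphisms.

**Lemma 6 (M. Brown).** Let $p_i:Y_{i+1}\to Y_i$ ($i<\omega$) be near-homeomorphisms of compact metric spaces. Then $Y_\infty=\varprojlim Y_i$ is homeomorphic to $Y_0$, and all projections $\pi_n:Y_\infty\to Y_n$ are near-homeomorphisms.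

*Proof.* The purpose is to replace the $p_i$ by homeomorphisms $g_i$ so close to them that the errors can be summed. Put $p_{n,i}=p_np_{n+1}\cdots p_{i-1}:Y_i\to Y_n$ and $p_{n,n}=\mathrm{id}$. Choose inductively $\delta_n>0$ and then a homeomorphism $g_n:Y_{n+1}\to Y_n$ such that

* if $d(y,y')\le2\delta_n$ in $Y_n$, then $g_0\cdots g_{n-1}y$ and $g_0\cdots g_{n-1}y'$ have distance at most $2^{-n}$;
* $d(p_{n,i}g_i,\,p_{n,i}p_i)\le2^{-i-1}\delta_n$ for all $n\le i$, in the sup distance.

Both are possible by uniform continuity; when $g_i$ is chosen, the second item gives finitely many conditions. Let $q_m=(g_0\cdots g_{m-1})^{-1}:Y_0\to Y_m$, so $g_mq_{m+1}=q_m$. For $m\ge n$,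
$$d(p_{n,m}q_m,\;p_{n,m+1}q_{m+1})=d(p_{n,m}g_mq_{m+1},\;p_{n,m}p_mq_{m+1})\le2^{-m-1}\delta_n .$$
So $p_{n,m}q_m$ converges uniformly as $m\to\infty$ to a map $\Phi_n$ with $d(\Phi_n,q_n)\le\delta_n$. Clearly $p_n\Phi_{n+1}=\Phi_n$, so we get $\Phi:Y_0\to Y_\infty$ with $\pi_n\Phi=\Phi_n$. Each $\Phi_n$ is a uniform limit of surjections of a compact space, hence surjective; so $\Phi(Y_0)$ is dense in $Y_\infty$ and compact, and $\Phi$ is onto. If $\Phi(x)=\Phi(y)$, then $d(q_nx,q_ny)\le2\delta_n$, so $d(x,y)\le2^{-n}$ for all $n$, and $x=y$. Thus $\Phi$ is a homeomorphism, and $\pi_n$ is within $\delta_n$ of the homeomorphism $q_n\Phi^{-1}$. For a given $n$ we may run the construction with $\delta_n$ as small as we like. ∎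

**Definition ($n$-fan).** An *$n$-fan at $w$* consists of $n$ arcs with common endpoint $w$, otherwise pairwise disjoint. (The letter Y is a 3-fan at its branch point.)

**Facts about curves** (Menger, *Kurventheorie*, 1932; Nöbeling, Fund. Math. 18 (1932); Whyburn, Trans. AMS 63 (1948)). They are used only for one-dimensional $P$ and $X$.

* **(M1)** ($n$-arc theorem) Let $P$ be a Peano continuum and $A,B\subset P$ disjoint closed sets. If for every $Q\subset P$ with $|Q|<n$ some connected subset of $P\setminus Q$ meets $A$ and $B$, there are $n$ pairwise disjoint arcs in $P$, each joining a point of $A$ to a point of $B$.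
* **(M2)** ($n$-Beinsatz) Let $w$ be a point of a Peano continuum $X$ having a neighborhood $V$ such that every open $U$ with $w\in U\subset V$ has $|\partial U|\ge n$. Then $X$ contains an $n$-fan at $w$.

**Facts about the plane** (Kuratowski, *Topology II*, §§59–61; Whyburn, *Analytic Topology*, Ch. VI; Newman).

* **(P1)** The complementary domains of a Peano continuum in $S^2$ form a null family (only finitely many have diameter $>\varepsilon$, for each $\varepsilon>0$).
* **(P2)** If a compact set in $S^2$ separates two points, one of its components does.
* **(P3)** A Peano continuum in $S^2$ separating two points contains a simple closed curve separating them.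
* **(P4)** The Schoenflies theorem and two consequences. (a) If $B$ is a closed disc, $w\in\operatorname{int}B$, and $a_1,\dots,a_n$ ($n\ge2$) are arcs in $B$ from $w$ to $e_i\in\partial B$ with $a_i\cap\partial B=\{e_i\}$ and $a_i\cap a_j=\{w\}$ for $i\ne j$, then a homeomorphism of $B$ onto the closed unit disc carries the $a_i$ to straight radii. (The $a_i$ cut $B$ into $n$ closed discs; extend over each.) (b) The closed region between two disjoint nested Jordan curves is a closed annulus; $n\ge2$ disjoint spanning arcs cut it into $n$ closed discs and preserve the cyclic order of endpoints.
* **(P5)** If a closed subset of a square meets every connected subset of the square joining top to bottom, then one of its components meets both the left and the right side.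

## 6. The web and the spheres above it

Let $S_0=\mathbb C\cup\{\infty\}$, $x_0=0$, $C_k=\{|z|=1/k\}$, and
$$X_0=\{0\}\cup\bigcup_{k\ge1}C_k\cup\bigcup_{k\ge 1}\ \bigcup_{j<2^k}\{re^{2\pi i j/2^k}:0\le r\le 1/k\}.$$
We note the properties of this web that will be used.

* $X_0$ is a Peano continuum with empty interior in $S_0$: away from $0$ it is locally a finite graph, and the sets $\{z\in X_0:|z|\le1/k\}$ are small connected neighborhoods of $0$.
* For each $k$, $\{z\in X_0:0<|z|\le1/k\}$ is connected: the radius at angle $0$ meets all circles $C_m$, $m\ge k$, and every radial segment meets one of these circles within this set. In particular $G_0=X_0\setminus\{0\}$ is a connected locally finite graph.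
* No complementary domain $D$ of $X_0$ has $0\in\overline D$: each $D$ is $\{|z|>1\}\cup\{\infty\}$ or lies between two consecutive circles.
* Let $B_0\subset G_0$ be countable and dense in every edge. Every nondegenerate subcontinuum $K$ of $X_0$ meets $B_0$. Indeed $K$ is uncountable, so it contains an interior point of an edge, hence by boundary bumping a nondegenerate subarc of that edge.

**Definition (admissible triple).** $(S,X,h)$ is *admissible* if $S$ is a 2-sphere, $h:S\to S_0$ is a monotone surjection with $h^{-1}(y)$ a single point for all $y\ne x_0$, $X=h^{-1}(X_0)$ is locally connected, and $E:=h^{-1}(x_0)$ satisfies $E\subset\overline{X\setminus E}$.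

The first example is $(S_0,X_0,\mathrm{id})$, with $E=\{0\}$. In general $X$ is a Peano continuum ($X$ is connected by (G1)), and by (G3) $h$ restricts to homeomorphisms $S\setminus E\to S_0\setminus\{x_0\}$ and $X\setminus E\to G_0$. Also $X$ has empty interior in $S$: if $U\subset X$ is open in $S$, then $h(U\setminus E)$ is open in $S_0$ and contained in $X_0$, hence empty; so $U\subset E$, and as $E\subset\overline{X\setminus E}$, $U=\emptyset$. Thus $X$ is one-dimensional.

The next lemma says that every point of $E$, however many replacements have produced it, has large fans and small circles.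

**Lemma 7.** Let $(S,X,h)$ be admissible and $w\in E$.

(i) For every $n$, $X$ contains an $n$-fan at $w$.

(ii) Every neighborhood $O$ of $w$ in $S$ contains a simple closed curve $K\subset X$, $w\notin K$, such that $K$ together with the component of $S\setminus K$ containing $w$ is a closed disc $\Delta_K\subset O$.

*Proof of (i).* We verify the hypothesis of (M2), transporting the problem to the graph $G_0$. Choose $k$ with $2^k\ge n$ and put $V=h^{-1}\{z\in X_0:|z|<1/k\}$, an open neighborhood of $w$ in $X$. Suppose $U$ is open in $X$, $w\in U\subset V$, and $Q=\partial U$ has fewer than $n$ points. Let $B$ be the component of $X\setminus Q$ containing $w$. As $X\setminus Q$ is the disjoint union of the open sets $U$ and $X\setminus\overline U$, we have $B\subset U\subset V$; as $X$ is locally connected, $B$ is clopen in $X\setminus Q$.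

Let $Q_1=h(Q)\setminus\{x_0\}$ and $Y_1=G_0\setminus Q_1$. The homeomorphism $X\setminus E\to G_0$ carries $X\setminus(E\cup Q)$ onto $Y_1$, so $B_1=h(B\setminus E)$ is clopen in $Y_1$. Since $w\in\overline{X\setminus E}$ and $B$ is an open neighborhood of $w$ in $X$, we have $w\in\overline{B\setminus E}$ and so $x_0\in\overline{B_1}$. The finite set $Q_1$ does not contain $0$; pick $k'\ge k$ such that it misses $\{|z|\le1/k'\}$. Then $W=\{z\in X_0:0<|z|\le1/k'\}$ is a connected subset of $Y_1$ meeting $B_1$, so $W\subset B_1$. The $2^k>|Q_1|$ half-open segments $\{re^{2\pi ij/2^k}:0<r\le1/k\}$ are disjoint, so one of them misses $Q_1$. It is connected and meets $W$, hence lies in $B_1$. But it contains a point with $|z|=1/k$, while $B_1\subset h(V)\subset\{|z|<1/k\}$: a contradiction. So every such $U$ has $|\partial U|\ge n$, and (M2) applies.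

*Proof of (ii).* The idea: take a small curve $c$ around $w$, which need not lie in $X$; fatten it by the complementary domains it meets, and use that the boundary of the fattened set lies in $X$. We may assume that $O$ is an open disc with connected complement. Let $\Delta\subset O$ be a closed disc with $w\in\operatorname{int}\Delta$, and $c=\partial\Delta$. The complementary domains of $X$ are the sets $D'=h^{-1}(D)$, $D$ a complementary domain of $X_0$. As $x_0\notin\overline D$ and $\overline{D'}\subset h^{-1}(\overline D)$, $w\notin\overline{D'}$. By (P1) the $D'$ form a null family, so
$$P=c\cup\bigcup\{\overline{D'}:D'\cap c\ne\emptyset\}$$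
is compact, and $w\notin P$. Let $O_w$ be the component of $S\setminus P$ containing $w$. Since $c\subset P$, $O_w\subset\operatorname{int}\Delta$, and $L=\partial O_w\subset P\cap\Delta$.

We claim $L\subset X$. Otherwise some $q\in L$ lies in a complementary domain $D'$. If $D'\cap c\ne\emptyset$, then $D'\subset\operatorname{int}P$, so $q\in\operatorname{int} P$ is not in the closure of $O_w$, impossible. If $D'\cap c=\emptyset$, then $D'\cap P=\emptyset$, as $D'$ is open and disjoint from all other domains; but $q\in L\subset P$, impossible.

Fix $b\in S\setminus O$. Then $w\in O_w$ and $b\notin\overline{O_w}$, so $L$ separates $w$ from $b$. Write $X$ as a finite union of Peano continua of small diameter and let $P'$ be the union of those meeting $L$. With diameters small, $L\subset P'\subset (O\cap X)\setminus\{w\}$. Then $P'$ separates $w$ from $b$, and it has finitely many components, each a Peano continuum. By (P2) one of them separates $w$ from $b$, and by (P3) it contains a simple closed curve $K$ separating $w$ from $b$. The connected set $S\setminus O$ misses $K$ and contains $b$; so it misses the component of $S\setminus K$ containing $w$, and $\Delta_K\subset O$. By Schoenflies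 $\Delta_K$ is a closed disc. ∎

## 7. Replacing one point by an arc on which prescribed sets accumulate

**Lemma 8.** Let $(S,X,h)$ be admissible, $w\in E$, and $C_0,C_1,\dots\subset S\setminus\{w\}$ with $w\in\overline{C_m}$ for all $m$. There are a 2-sphere $S'$ and a monotone near-homeomorphism $f:S'\to S$ whose only nondegenerate fiber is an arc $F=f^{-1}(w)$, such that $F\subset\overline{f^{-1}(C_m)}$ for all $m$ and $(S',f^{-1}(X),h\circ f)$ is admissible.

*Proof.* By admissibility we may add $X\setminus E$ to the list; so assume $C_0=X\setminus E$. Fix an orientation of $S$. For a Jordan curve $J\not\ni w$, let $\Delta_J$ be $J$ together with the component of $S\setminus J$ containing $w$; it is a closed disc, and $J$ is oriented as its boundary. All curves chosen below are pairwise disjoint and nested, and "inside $J$" means in $\operatorname{int}\Delta_J$. By (P4)(b), disjoint spanning arcs of the annulus between two nested curves carry the positive cyclic order of their endpoints on one curve to that on the other. Small curves $K\subset X$ as in Lemma 7(ii) are called *circles*; they exist inside any given curve.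

**Step 1: fans and transversal curves.** This step gives each fan a well-defined cyclic order. Let an $n$-fan at $w$ in $X$ be given, $n\ge2$, and let $B$ be a closed disc with $w\in\operatorname{int}B$ such that the endpoints $\ne w$ of the arcs lie outside $B$. Shortening each arc to its part from $w$ to its first point on $\partial B$, we get a fan as in (P4)(a). All fans below are shortened in this way, with $B$ as small as desired; we may then regard their arcs as straight radii of a round disc. Their positive cyclic order is that of the endpoints on $\partial B$.

Call a Jordan curve $J$ *$\mathcal A$-transversal* if it meets each arc of the fan $\mathcal A$ in exactly one point and the endpoints $\ne w$ of the arcs are outside $\Delta_J$. Then each arc $a\in\mathcal A$, traversed from $w$, is in $\operatorname{int}\Delta_J$ before the point $a\cap J$ and outside $\Delta_J$ after it. Small concentric circles of the round disc show that arbitrarily small transversal curves exist. If $J'$ is inside $J$ and both are transversal, then the part of $a$ between $a\cap J'$ and $a\cap J$ is a spanning arc of the annulus between them, and these arcs are disjoint. Hence the cyclic order of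 the points $a\cap J$ is the same for all transversal $J$: compare any two with a third one inside both. It is the positive cyclic order of $\mathcal A$.

**Step 2: the schedule.** This fixes which set is to approach which angle at which stage. Choose $(m(k),i(k))_{k\ge1}$ with $i(k)\in\{0,\dots,2^k-1\}$ such that for every $m$ and every dyadic $q\in[0,1)$ there are infinitely many $k$ with $m(k)=m$ and $i(k)/2^k=q$. (List the pairs $(m,q)$, each infinitely often, as $(m_j,q_j)$; choose $k_1<k_2<\cdots$ with $2^{k_j}q_j$ an integer; put $m(k_j)=m_j$, $i(k_j)=2^{k_j}q_j$, and choose the rest arbitrarily.)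

**Step 3: routing.** We construct Jordan curves $J_0,J_1,\dots$ shrinking to $w$, each inside the previous one. In each closed annulus $R_l=\Delta_{J_l}\setminus\operatorname{int}\Delta_{J_{l+1}}$ we construct finitely many disjoint spanning arcs contained in $X$, labelled in positive cyclic order, such that the endpoints of the arcs of $R_l$ on $J_{l+1}$ are starting points of arcs of $R_{l+1}$. The concatenations are called *rays*; they will become the radial segments of a web around $w$.

The work is done in stages $k=1,2,\dots$. At the start of stage $k$ we have $p=2^k$ rays labelled by $\mathbb Z/p$, arriving at (for $k=1$: starting from) a curve $J$ at the points $a_i\cap J$, where $\mathcal A=\{a_i:i\in\mathbb Z/p\}$ is a positively ordered $p$-fan in $X$ and $J$ is $\mathcal A$-transversal. For $k=1$ take any 2-fan and any transversal $J_0$. In substeps 3a–3c the letter $i$ is a label in $\mathbb Z/p$.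

**Step 3a: change of fan.** We need twice as many arms, so we must pass from $\mathcal A$ to a larger fan, which may be unrelated to it; Menger's theorem does this. Let $\mathcal A'=\{c_j:j\in\mathbb Z/2p\}$ be a positively ordered $2p$-fan at $w$ in $X$, lying inside $J$ (Lemma 7(i), shortened). Choose nested disjoint circles $K_1,\dots,K_p$ inside $J$, each inside the preceding one, such that the endpoints $\ne w$ of the $c_j$ lie outside $\Delta_{K_1}$, and an $\mathcal A'$-transversal $J'$ inside $K_p$. Let $\alpha_i\subset a_i$ run from $J$ inward to the first point on $K_p$. For odd $j$ let $\gamma_j\subset c_j$ run from $J'$ outward to the first point on $K_1$. Then: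

* every $\alpha_i$ and every $\gamma_j$ meets every $K_q$;
* the $\alpha_i$ lie outside $\operatorname{int}\Delta_{K_p}$, in $\Delta_J$, and meet $J$ only in $a_i\cap J$;
* the $\gamma_j$ lie in $\Delta_{K_1}$, outside $\operatorname{int}\Delta_{J'}$, and meet $J'$ only in $c_j\cap J'$.

So $P=\bigcup_i\alpha_i\cup\bigcup_q K_q\cup\bigcup_{j\text{ odd}}\gamma_j\subset X$ is a Peano continuum in the closed annulus between $J$ and $J'$, with $P\cap J=\{a_i\cap J\}_i=:A$ and $P\cap J'=\{c_j\cap J':j\text{ odd}\}=:B$. The $p$ arcs $\alpha_i$ are disjoint, and so are the $p$ circles $K_q$ and the $p$ arcs $\gamma_j$. If $|Q|<p$, then some $\alpha_i$, some $K_q$ and some $\gamma_j$ miss $Q$; their union is connected and joins $A$ to $B$. By (M1) there are $p$ disjoint arcs in $P$ from $A$ to $B$. As $|A|=|B|=p$, each contains exactly one point of $A$ and one of $B$; so they are spanning arcs of the annulus, and they preserve cyclic order. Thus ray $i$ is continued to $c_{\tau(i)}\cap J'$, where $\tau$ is a bijection of $\mathbb Z/p$ onto the odd elements of $\mathbb Z/2p$ preserving cyclic order, that is,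
$$\tau(i)=\tau(0)+2i. \tag{1}$$

**Step 3b: rotation.** We now bring ray number $i(k)$ next to a point of $C_{m(k)}$. Inside $J'=J'_0$ choose nested curves $K'_1,J'_1,K'_2,J'_2,\dots,K'_{2p},J'_{2p}$ with the $K'_q$ circles and the $J'_q$ $\mathcal A'$-transversal. Then choose $z=z_k\in C_{m(k)}$ inside $J'_{2p}$, and then an $\mathcal A'$-transversal $J''$ inside $J'_{2p}$ with $z\notin\Delta_{J''}$ and $\Delta_{J''}$ of diameter $<1/k$.

*Half-step.* Suppose that at $J'_{q-1}$ the rays sit on all $c_j$ with $j$ of one fixed parity. In the annulus between $J'_{q-1}$ and $J'_q$ let $\Theta_j$ be the closed strip from $c_j$ to $c_{j+1}$, in positive direction. For $j$ of the given parity the $\Theta_j$ are pairwise disjoint closed discs. As $K'_q$ separates $J'_{q-1}$ from $J'_q$, the closed set $K'_q\cap\Theta_j$ meets every connected subset of $\Theta_j$ joining the $J'_{q-1}$-side to the $J'_q$-side. By (P5) a component of $K'_q\cap\Theta_j$ meets $c_j$ and $c_{j+1}$. Being a connected closed subset of a simple closed curve, it contains an arc $\kappa$ with one endpoint on $c_j$, the other on $c_{j+1}$, and otherwise disjoint from $c_j\cup c_{j+1}$; and $\kappa$ misses $J'_{q-1}\cup J'_q$.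 Follow $c_j$ from $J'_{q-1}$ to $\kappa$, then $\kappa$, then $c_{j+1}$ to $J'_q$. Doing this in all these $\Theta_j$ gives disjoint spanning arcs in $X$ that move every ray from $c_j$ to $c_{j+1}$.

The point $z$ lies in the annulus between $J'_{2p}$ and $J''$, in the closed strip from $c_j$ to $c_{j+2}$ for some odd $j$. Let $r\in\{0,\dots,p-1\}$ satisfy $\tau(i(k))+2r\equiv j\pmod{2p}$; it exists because both $\tau(i(k))$ and $j$ are odd. Perform half-steps in the first $2r$ annuli, and go straight along the arcs $c$ in the remaining ones and then to $J''$. After this ray $i$ sits on $c_{\tau(i)+2r}$, and by (1) $z$ lies in the closed strip from ray $i(k)$ to ray $i(k)+1$.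

**Step 3c: doubling.** To prepare the next stage, put $a'_s=c_{\tau(0)+2r+s}$, $s\in\mathbb Z/2p$. At $J''$ the old ray $i$ sits on $a'_{2i}$; it gets the label $2i\in\mathbb Z/2p$. Start new rays at the points $a'_{2i+1}\cap J''$, with labels $2i+1$. Stage $k+1$ starts with $J''$ and the positively ordered fan $\{a'_s\}$, and $J''$ is transversal to it.

**Step 4: coordinates.** We straighten all rays at once. List the curves $J_0,J',J'_1,\dots,J'_{2p},J'',\dots$ of all stages as $J_0,J_1,\dots$. If $R_l$ has $p(l)$ rays, let $\psi$ map $J_l$ homeomorphically and preserving orientation onto $\{|\zeta|=1+2^{-l}\}$, sending the starting point of ray $i$ to argument $2\pi i/p(l)$. Ray $i$ of $R_{l-1}$ then arrives at a point of argument $2\pi i/p(l-1)$, because its label is unchanged, or is changed from $i$ of $p$ to $2i$ of $2p$. Extend $\psi$ over the spanning arcs onto radial segments, and over the complementary closed discs by Schoenflies. As the $J_l$ shrink to $w$, we get a homeomorphism $\psi:\Delta_{J_0}\setminus\{w\}\to\{1<|\zeta|\le2\}$ with $|\psi(y)|\to1$ iff $y\to w$.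

From stage $k$ on, the radial segments at all angles $2\pi i/2^k$ lie in $\psi(X\cap\Delta_{J_0}\setminus\{w\})$. Also $\arg\psi(z_k)\in[2\pi i(k)/2^k,\,2\pi(i(k)+1)/2^k]$ and $|\psi(z_k)|\to1$. By the schedule of Step 2, for each $m$ every point of the unit circle with argument $2\pi q$, $q\in[0,1)$ dyadic, is a limit of points $\psi(z_k)$ with $z_k\in C_m$. Hence, with $\Sigma=\{|\zeta|=1\}$,
$$\Sigma\subset\overline{\psi(C_m\cap\Delta_{J_0})}\quad\text{for every }m. \tag{2}$$

Let $S''$ be $S$ with $w$ replaced by $\Sigma$, glued via $\psi$. It is a closed disc with boundary $\Sigma$: the closed disc $S\setminus\operatorname{int}\Delta_{J_0}$ with the annulus $\{1\le|\zeta|\le2\}$ attached along $J_0$. Let $f'':S''\to S$ collapse $\Sigma$ to $w$, and $X''=f''^{-1}(X)\supset\Sigma$.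

**Step 5: $X''$ is locally connected.** This repeats the computation with the web in Section 4, but the circles are no longer available in our coordinates; the local connectedness of $X$ at $w$ replaces them. Off $\Sigma$, $X''$ is homeomorphic to $X\setminus\{w\}$. Let $x\in\Sigma$ and $O$ a neighborhood of $x$ in $S''$. There are $k,l,i$ such that all $2^k$ rays of stage $k$ are present inside $J_l$, and
$$Q_l=\{\zeta:1\le|\zeta|\le1+2^{-l},\ \arg\zeta\in[2\pi(i-1)/2^k,\,2\pi(i+1)/2^k]\}\subset O$$
is a neighborhood of $x$ in $S''$. Let $W\subset\operatorname{int}\Delta_{J_l}$ be a connected open neighborhood of $w$ in $X$; it is arcwise connected. Let $l'>l$ with $X\cap\Delta_{J_{l'}}\subset W$, and define $Q_{l'}$ like $Q_l$, with the same $k,i$.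

Let $y\in (X''\cap Q_{l'})\setminus\Sigma$. It lies in a closed sector $\Theta\subset Q_l$ of $Q_l$ between two consecutive angles $2\pi j/2^k$. There is an arc in $W$ from $f''(y)$ to $w$; if we remove $w$ and apply $\psi$, we get a half-open arc $\gamma\subset\{1<|\zeta|<1+2^{-l}\}$ starting at $y$. If $\gamma$ stays in $\Theta$, then $\overline\gamma$ is a connected subset of $X''\cap\Theta$ meeting $\Sigma$. Otherwise $\gamma$ leaves $\Theta$ through a radial side; take the part of $\gamma$ from $y$ to its first point on a radial side of $\Theta$, together with the radial segment from there down to $\Sigma$. This segment is in $X''$. In both cases $y$ is joined to the arc $I=Q_l\cap\Sigma\subset X''$ by a connected subset of $X''\cap Q_l$. The union of $I$ and all these sets is connected, contains $X''\cap Q_{l'}$, and lies in $O$. So $X''$ is connected im kleinen at every point, hence locally connected.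

**Step 6: folding.** We return from the disc $S''$ to a sphere. Let $S'=S''/(\zeta\sim\bar\zeta,\ \zeta\in\Sigma)$. Identify $S''$ with $\{|\zeta|\ge1\}\cup\{\infty\}$ compatibly with the coordinates on $\{1\le|\zeta|\le2\}$ (Schoenflies outside $J_0$). The map $\zeta\mapsto\zeta+1/\zeta$ is injective for $|\zeta|>1$, and on $\Sigma$ it equals $2\operatorname{Re}\zeta$; it identifies exactly the pairs $\zeta,\bar\zeta\in\Sigma$ and maps onto the sphere. So $S'$ is a 2-sphere. Let $F$ be the image of $\Sigma$, an arc, and $f:S'\to S$ the induced map. Its only nondegenerate fiber is $F=f^{-1}(w)$, so $f$ is monotone.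

*$f$ is a near-homeomorphism.* The set $D_l=f^{-1}(\Delta_{J_l})$ is $\{1\le|\zeta|\le1+2^{-l}\}$ folded along $\Sigma$, a closed disc: its image under $\zeta\mapsto\zeta+1/\zeta$ is a closed region bounded by an ellipse. $f$ maps $\partial D_l$ homeomorphically onto $J_l$. Let $g_l=f$ off $D_l$, and on $D_l$ let $g_l$ be a homeomorphism $D_l\to\Delta_{J_l}$ extending $f|\partial D_l$. Then $g_l$ is a homeomorphism and $d(g_l,f)\le\operatorname{diam}\Delta_{J_l}\to0$.

**Step 7: the new triple is admissible.** $X'=f^{-1}(X)$ is the image of $X''$ under a quotient map, hence locally connected. By (2), $F\subset\overline{f^{-1}(C_m)}$ for all $m$. The map $h'=hf$ is a monotone surjection and one-to-one over $S_0\setminus\{x_0\}$; put $E'=f^{-1}(E)=h'^{-1}(x_0)$. Points of $E'\setminus F$ lie in $\overline{X'\setminus E'}$ because $f$ is a homeomorphism off $F$ and $E\subset\overline{X\setminus E}$. Points of $F$ do because $C_0=X\setminus E$. So $(S',X',h')$ is admissible. ∎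

## 8. Limits of sequences of admissible triples

**Lemma 9.** Let $(S_i,X_i,h_i)_{i<\omega}$ be admissible, with bonding maps $S_{i+1}\to S_i$ that are monotone near-homeomorphisms commuting with the $h_i$. Then the limit $(S_\infty,X_\infty,h_\infty)$ is admissible, and the projections $\pi_i:S_\infty\to S_i$ are monotone near-homeomorphisms.

*Proof.* By Lemma 6, $S_\infty$ is a 2-sphere and the $\pi_i$ are near-homeomorphisms; they are monotone by Lemma 5. Since the bonding maps commute with the $h_i$, $X_{i+1}$ is the full preimage of $X_i$, so $X_\infty=\varprojlim X_i=h_\infty^{-1}(X_0)$ is locally connected by Lemma 5. The map $h_\infty=h_i\pi_i$ is a monotone surjection, and its fibers over points $\ne x_0$ are limits of one-point sets. Finally, $E_\infty=\pi_i^{-1}(E_i)$. If a basic open set $\pi_i^{-1}(U)$ meets $E_\infty$, then $U$ meets $E_i$, hence meets $X_i\setminus E_i$, and so $\pi_i^{-1}(U)$ meets $\pi_i^{-1}(X_i\setminus E_i)=X_\infty\setminus E_\infty$. ∎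

## 9. An inverse system of length $\omega_1$ indexed by the levels of $T$

Assume a Souslin line exists, and let $T$ be a normal Suslin tree. By recursion on $\beta<\omega_1$ we construct admissible $(S_\beta,X_\beta,h_\beta)$, monotone near-homeomorphisms $f^\beta_\gamma:S_\beta\to S_\gamma$ ($\gamma\le\beta$) forming a continuous inverse system (at each limit $\beta$ the space is the limit of the earlier ones) with $h_\beta=h_\gamma f^\beta_\gamma$, and one-to-one assignments $T_\beta\ni t\mapsto x_t\in E_\beta=h_\beta^{-1}(x_0)$. Put $N_\beta=\{x_t:t\in T_\beta\}$, and for $t\in T_\gamma$, $\gamma\le\beta$, put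
$$F^\beta_t=(f^\beta_\gamma)^{-1}(x_t).$$
We require:

* **(C1)** $f^\beta_\gamma(x_t)=x_{t|\gamma}$ for $t\in T_\beta$, $\gamma\le\beta$.
* **(C2)** For $t\in T_\beta$, $A_t:=(f^{\beta+1}_\beta)^{-1}(x_t)$ is an arc; all other fibers of $f^{\beta+1}_\beta$ are single points; $\{x_{t'}:t'\text{ an immediate successor of }t\}$ is a dense subset of $A_t$.
* **(C3)** If $s<t$ and $\mathrm{ht}(t)<\beta$, then $F^\beta_t\subset\overline{F^\beta_s\setminus F^\beta_t}$.

So $F^\gamma_t=\{x_t\}$ and $F^{\gamma+1}_t=A_t$ for $t\in T_\gamma$. We note three consequences, valid at every stage reached.

* Fibers of $f^\beta_\gamma$ over points $y\notin N_\gamma$ are single points. Induct on $\beta$: if the fiber at stage $\delta$ is $\{y'\}$, then $y'\notin N_\delta$ by (C1), so by (C2) the fiber at stage $\delta+1$ is a single point; limits of one-point sets are one-point sets.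
* $F^\beta_t\subset E_\beta\subset X_\beta$ is a continuum, nondegenerate if $\mathrm{ht}(t)<\beta$, since it maps onto $A_t$.
* For $u\in T_\beta$ and $\mathrm{ht}(t)\le\beta$: $x_u\in F^\beta_t$ iff $t\le u$. Indeed, with $\gamma=\mathrm{ht}(t)$, $x_u\in F^\beta_t$ means $x_{u|\gamma}=x_t$, and the assignment is one-to-one.

**Step 1: $\beta=0$.** Take $(S_0,X_0,\mathrm{id})$; the root gets $x_0$.

**Step 2: from $\beta$ to $\beta+1$.** First we list the sets that must accumulate on the new arcs. For $t\in T_\beta$ let
$$\mathcal C_t=\{X_\beta\setminus E_\beta\}\cup\{F^\beta_s\setminus F^\beta_u:s<u\le t\}.$$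
This is a countable family of sets not containing $x_t$. Moreover $x_t$ is in the closure of each:

* for $X_\beta\setminus E_\beta$, by admissibility;
* for $u=t$: $F^\beta_s$ is a nondegenerate continuum containing $x_t$, so $x_t$ is not isolated in it, and $F^\beta_t=\{x_t\}$;
* for $u<t$: by (C3) at $\beta$, $x_t\in F^\beta_u\subset\overline{F^\beta_s\setminus F^\beta_u}$.

Enumerate $T_\beta=\{t_0,t_1,\dots\}$ without repetition (finite only if $\beta=0$). Starting from $S^0=S_\beta$, obtain $S^{i+1}\to S^i$ by Lemma 8, replacing the unique point $w_i\in S^i$ over $x_{t_i}$ by an arc, with the preimages in $S^i$ of the sets of $\mathcal C_{t_i}$ as the sets $C_m$. This is legitimate: over a neighborhood of $x_{t_i}$ missing the $x_{t_j}$, $j<i$, the map $S^i\to S_\beta$ is a homeomorphism, so $w_i$ is in the closure of these preimages; and $w_i$ lies over $E_\beta$. Let $S_{\beta+1}$ be the limit (Lemma 9; for $\beta=0$ it is $S^1$). Then $f:=f^{\beta+1}_\beta$ is a monotone near-homeomorphism, hence so are all $f^{\beta+1}_\gamma=f^\beta_\gamma f$.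

Let $A_{t_i}$ be the fiber over $x_{t_i}$. The projection $\pi:S_{\beta+1}\to S^{i+1}$ is one-to-one over the arc created in step $i$, since all points replaced later lie over points $x_{t_j}\ne x_{t_i}$. So $\pi$ maps $A_{t_i}$ homeomorphically onto that arc, and by (G2), for $a\in A_{t_i}$ the sets $\pi^{-1}(U)$, $U\ni\pi(a)$ open, form a base at $a$. By Lemma 8 each such $U$ meets the preimage in $S^{i+1}$ of every $C\in\mathcal C_{t_i}$. Hence
$$A_t\subset\overline{f^{-1}(C)}\quad\text{for all }t\in T_\beta,\ C\in\mathcal C_t. \tag{3}$$
All other fibers of $f$ are single points, being limits of one-point sets. Assign to the immediate successors of $t$, bijectively, the points of a countable dense subset of $A_t\subset E_{\beta+1}$. The assignment is one-to-one because the $A_t$ are disjoint, and (C1), (C2) are clear.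

*(C3) at $\beta+1$.* Let $s<t$, $\mathrm{ht}(t)\le\beta$. If $\mathrm{ht}(t)=\beta$, then (3) with $C=F^\beta_s\setminus\{x_t\}\in\mathcal C_t$ gives $A_t\subset\overline{F^{\beta+1}_s\setminus A_t}$, as required. Now let $\mathrm{ht}(t)<\beta$, $a\in F^{\beta+1}_t$, and $y=f(a)\in F^\beta_t$. If $y\notin N_\beta$, then $f^{-1}(y)=\{a\}$, the sets $f^{-1}(U)$, $U\ni y$ open, form a base at $a$, and each $U$ meets $F^\beta_s\setminus F^\beta_t$ by (C3) at $\beta$; so $f^{-1}(U)$ meets $F^{\beta+1}_s\setminus F^{\beta+1}_t$. If $y=x_u$ with $u\in T_\beta$, then $s<t<u$, so $F^\beta_s\setminus F^\beta_t\in\mathcal C_u$, and (3) for $u$ applies to $a\in A_u$.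

**Step 3: $\beta$ a limit.** Let $S_\beta=\varprojlim_{\gamma<\beta}S_\gamma$ and $X_\beta=\varprojlim_{\gamma<\beta}X_\gamma$. By Lemma 9 applied to a cofinal $\omega$-sequence, the triple is admissible and the projections are monotone near-homeomorphisms (for $\gamma$ not in the sequence, compose with a bonding map). For $t\in T_\beta$ let $x_t=(x_{t|\gamma})_{\gamma<\beta}$; this is one-to-one because distinct nodes of $T_\beta$ have distinct sets of predecessors. It lies in $E_\beta$, and (C1) holds. For (C3), let $s<t$, $\mathrm{ht}(t)<\beta$, and let a basic open set $U=(f^\beta_\gamma)^{-1}(U_\gamma)$, $\mathrm{ht}(t)<\gamma<\beta$, meet $F^\beta_t$. Then $U_\gamma$ meets $F^\gamma_t$, hence by (C3) at $\gamma$ it meets $F^\gamma_s\setminus F^\gamma_t$; hence $U$ meets $F^\beta_s\setminus F^\beta_t$.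

This completes the recursion. Let
$$X=\varprojlim_{\beta<\omega_1}X_\beta,$$
with projections $f_\beta:X\to X_\beta$, and $F_t=f_\beta^{-1}(x_t)$ for $t\in T_\beta$. The bonding maps $X_\beta\to X_\gamma$ are monotone surjections since $X_\beta=(f^\beta_\gamma)^{-1}(X_\gamma)$. By Lemma 5, $X$ is a locally connected continuum and the $f_\beta$ are monotone surjections. Fibers of $f_\beta$ over points outside $N_\beta$ are single points, as limits of single points. Note also $F_t=f_\beta^{-1}(F^\beta_t)$ for $\beta\ge\mathrm{ht}(t)$.

## 10. The fibers $F_t$

From here on the plane is forgotten; everything follows from three properties of the sets $F_t$ and from the tree.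

**Lemma 10.**

* **(F1)** $F_t$ is a nondegenerate continuum; $s\le t$ implies $F_t\subset F_s$; $F_s\cap F_t=\emptyset$ if $s,t$ are incomparable.
* **(F2)** If $s<t$, then $F_t$ is nowhere dense in $F_s$.
* **(F3)** If $O\ne\emptyset$ is relatively open in $F_t$, there is $u>t$ with $F_u\subset O$.

*Proof of (F1).* $F_t$ is connected since $f_\beta$ is monotone, and maps onto $A_t$, so it is nondegenerate. The second statement follows from (C1). If $a\in F_s\cap F_t$ and $\gamma=\mathrm{ht}(s)\le\mathrm{ht}(t)$, then $x_s=f_\gamma(a)=x_{t|\gamma}$, so $s=t|\gamma\le t$.

*Proof of (F2).* Let a basic open set $f_\beta^{-1}(U)$, $\beta>\mathrm{ht}(t)$, $U$ open in $X_\beta$, meet $F_t=f_\beta^{-1}(F^\beta_t)$. Then $U$ meets $F^\beta_t$, hence by (C3) it meets $F^\beta_s\setminus F^\beta_t$, so $f_\beta^{-1}(U)$ meets $F_s\setminus F_t$. Thus $F_s\setminus F_t$ is dense in $F_s$, and $F_t$ is closed.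

*Proof of (F3).* We first show, by induction on $\beta>\mathrm{ht}(t)$, that $N_\beta\cap F^\beta_t$ is dense in $F^\beta_t$. For $\beta=\mathrm{ht}(t)+1$ this is (C2).

Step $\beta\to\beta+1$: let $U$ be open, $a\in U\cap F^{\beta+1}_t$, $y=f^{\beta+1}_\beta(a)$. If $y=x_u$, then $a\in A_u\subset F^{\beta+1}_t$, and $N_{\beta+1}\cap A_u$ is dense in $A_u$, so it meets $U$. If $y\notin N_\beta$, then by (G2) $U\supset(f^{\beta+1}_\beta)^{-1}(U')$ for some open $U'\ni y$. By the inductive hypothesis $U'$ contains some $x_u\in N_\beta\cap F^\beta_t$, so $A_u\subset U\cap F^{\beta+1}_t$, and $A_u$ contains points of $N_{\beta+1}$.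

Limit $\beta$: let a basic open set $(f^\beta_\gamma)^{-1}(U_\gamma)$, $\mathrm{ht}(t)<\gamma<\beta$, meet $F^\beta_t$. Then $U_\gamma$ meets $F^\gamma_t$, so $U_\gamma\ni x_u$ for some $u\in T_\gamma$, $u>t$. Take $u'\in T_\beta$ with $u'\ge u$; then $x_{u'}\in F^\beta_u\subset F^\beta_t$ lies in the given set.

Now, given $O$, there are $\beta>\mathrm{ht}(t)$ and $U$ open in $X_\beta$ with $\emptyset\ne f_\beta^{-1}(U)\cap F_t\subset O$. So $U$ meets $F^\beta_t$ and contains some $x_u\in N_\beta\cap F^\beta_t$. Then $u>t$ and $F_u=f_\beta^{-1}(x_u)\subset O$. ∎

## 11. Disjoint subcontinua give antichains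

**Proposition 11.** $X$ is Suslinian.

*Proof.* Let $\mathcal K$ be a disjoint family of nondegenerate subcontinua of $X$. For $K\in\mathcal K$ let $\alpha(K)$ be the least $\alpha$ with $f_\alpha(K)$ nondegenerate. It exists, and it is not a limit, since at a limit $\alpha$ a set whose earlier images are all points has a point as image.

*Those with $\alpha(K)=0$.* $f_0(K)$ is a nondegenerate subcontinuum of $X_0$, so it contains some $b\in B_0$. As $b\ne x_0$, $f_0^{-1}(b)$ is a single point, which lies in $K$. By disjointness there are countably many such $K$.

*Those with $\alpha(K)=\beta+1$.* Here we find a set $F_u$ inside $K$. The point $f_\beta(K)$ has a nondegenerate fiber under $f^{\beta+1}_\beta$, so it is $x_t$ for some $t\in T_\beta$. Thus $K\subset F_t$, and $f_{\beta+1}(K)$ is a nondegenerate subarc of $A_t$. Let $G\ne\emptyset$ be open in $A_t$ with $G\subset f_{\beta+1}(K)$, and put $O=f_{\beta+1}^{-1}(G)$, which is relatively open in $F_t=f_{\beta+1}^{-1}(A_t)$. By (F2) the sets $F_u$, $u\in T_{\beta+1}$, $u>t$, are countably many closed nowhere dense subsets of $F_t$. By the Baire theorem in the compact space $F_t$,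
$$O^1=O\setminus\bigcup\{F_u:u\in T_{\beta+1},\ u>t\}$$
is dense in $O$. Let $a\in O^1$. Then $f_{\beta+1}(a)\notin N_{\beta+1}$: if $f_{\beta+1}(a)=x_u$, then $x_{u|\beta}=f_\beta(a)=x_t$, so $u|\beta=t$ and $a\in F_u$, a contradiction. So $\{a\}$ is the fiber of $f_{\beta+1}$ over a point of $G\subset f_{\beta+1}(K)$, and therefore $a\in K$. As $K$ is closed, $O\subset K$. By (F3) choose $u_K$ with $F_{u_K}\subset O\subset K$.

If $u_K$ and $u_{K'}$ are equal or comparable, then $F_{u_K}$ and $F_{u_{K'}}$ are nested, so $K\cap K'\ne\emptyset$ and $K=K'$. So the $u_K$ are distinct and form an antichain of $T$; hence there are countably many of them. Thus $\mathcal K$ is countable. ∎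

## 12. Every closed set is decided at a countable stage

**Proposition 12.** For every closed $Z\subset X$ there is $\alpha<\omega_1$ with $Z=f_\alpha^{-1}(f_\alpha(Z))$; the same then holds for all larger indices.

*Proof.* Let $A=\{t:F_t\cap Z\ne\emptyset,\ F_t\not\subset Z\}$. By (F1) it is downward closed. If $A$ met every level, Lemma 3 would give $t\in A$ with all $u\ge t$ in $A$. But (F3), applied to the nonempty relatively open subset $F_t\setminus Z$ of $F_t$, gives $u>t$ with $F_u\cap Z=\emptyset$, a contradiction. So $A\cap T_\alpha=\emptyset$ for some $\alpha$. The fibers of $f_\alpha$ are the sets $F_t$, $t\in T_\alpha$, and single points; so every fiber of $f_\alpha$ meeting $Z$ lies in $Z$. For $\beta\ge\alpha$ the fibers of $f_\beta$ are contained in fibers of $f_\alpha$. ∎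

**Corollary 13.** $X$ is perfectly normal, first countable, hereditarily Lindelöf, not metrizable, and $w(X)=\omega_1$.

*Proof.* A closed set $Z$ is the preimage of the closed set $f_\alpha(Z)$ of the metrizable space $X_\alpha$, hence a $G_\delta$. So the compact Hausdorff space $X$ is perfectly normal. Its points are $G_\delta$, so it is first countable. Its open sets are $\sigma$-compact, hence Lindelöf; a space all of whose open subspaces are Lindelöf is hereditarily Lindelöf.

Suppose $X$ had a countable base $\mathcal U$. By Proposition 12 there would be one $\alpha$ with $X\setminus U=f_\alpha^{-1}(f_\alpha(X\setminus U))$ for all $U\in\mathcal U$. Given $x\ne y$, some $U\in\mathcal U$ contains $x$ but not $y$, so $f_\alpha(x)\ne f_\alpha(y)$. Thus $f_\alpha$ is injective, contradicting the nondegeneracy of $F_t$, $t\in T_\alpha$. So $X$ is not metrizable, and its weight is at least $\omega_1$. As a limit of $\omega_1$ metrizable compacta, $X$ has weight at most $\omega_1$. ∎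

## 13. Hereditary separability

**Proposition 14.** Every closed subset of $X$ is separable.

*Proof.* Suppose $Z$ is closed and not separable.

**Step 1: pass to a set that is nowhere separable.** The union $V$ of all separable relatively open subsets of $Z$ is Lindelöf, so it is a union of countably many of them. Hence $V$ is separable, so is $\overline V$, and $\overline V\ne Z$. Let $Z'=\overline{Z\setminus\overline V}\ne\emptyset$. A nonempty relatively open subset $G$ of $Z'$ meets $Z\setminus\overline V$; the set $G\cap(Z\setminus\overline V)$ is nonempty, relatively open in $Z$ and in $G$, and disjoint from $V$. If $G$ were separable, so would be this open subset of it, and it would be contained in $V$, a contradiction. So $Z'$ has no nonempty separable relatively open subset.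

**Step 2: many $F_t$ have interior in $Z'$.** Let
$$\mathcal S=\{t\in T:\operatorname{int}_{Z'}(F_t\cap Z')\ne\emptyset\},$$
which is downward closed. We show that $\mathcal S$ meets every level. If $\mathcal S\cap T_\alpha=\emptyset$, then $D=Z'\setminus\bigcup_{t\in T_\alpha}F_t$ is dense in $Z'$ by Baire. The points of $D$ are full fibers of $f_\alpha$. So $D$ is the full preimage of $f_\alpha(D)$ under $f_\alpha|Z'$, and $f_\alpha|D$ is injective. By (G3), $D$ is homeomorphic to a subspace of the metrizable compactum $X_\alpha$. Thus $D$ is separable, and so is $Z'$, contradicting Step 1.

**Step 3: contradiction with (F2).** By Lemma 3 there is $t\in\mathcal S$ with all $u\ge t$ in $\mathcal S$. Passing to an extension of $t$, we may assume by Proposition 12 that $Z'=f_{\mathrm{ht}(t)}^{-1}(f_{\mathrm{ht}(t)}(Z'))$. Since $F_t$ is a fiber of $f_{\mathrm{ht}(t)}$ and $F_t\cap Z'\ne\emptyset$, we have $F_t\subset Z'$. Take any $u>t$. As $u\in\mathcal S$, there is $O$ open in $X$ with $\emptyset\ne O\cap Z'\subset F_u\subset F_t\subset Z'$. Then $O\cap F_t=O\cap Z'$, so $\emptyset\ne O\cap F_t\subset F_u$, contradicting (F2). ∎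

**Proposition 15.** $X$ is hereditarily separable.

*Proof.* Let $Y\subset X$ and $Z=\overline Y$. By Proposition 14, $Z$ has a countable dense set, and each of its points has a countable base in $Z$. These countably many open sets form a $\pi$-base of $Z$: every nonempty open subset of $Z$ contains a nonempty one of them. Each nonempty one meets $Y$; choosing a point of $Y$ in each gives a countable dense subset of $Y$. ∎

## 14. The dense planar graph, and the end of the proof of Theorem 1

The map $f_0$ is closed and one-to-one over $G_0=X_0\setminus\{x_0\}$. So by (G3) $f_0^{-1}(G_0)$ is an open subset of $X$ homeomorphic to the connected locally finite planar graph $G_0$.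

It is dense. Let $f_\beta^{-1}(U)\ne\emptyset$ be a basic open set, $U$ open in $X_\beta$. Since $E_\beta\subset\overline{X_\beta\setminus E_\beta}$, $U$ contains a point of $X_\beta\setminus E_\beta$. Any point of $X$ over it lies in $f_\beta^{-1}(U)\cap f_0^{-1}(G_0)$, because $f_\beta^{-1}(X_\beta\setminus E_\beta)=f_0^{-1}(G_0)$.

Each $X_\beta\subset S_\beta\cong S^2$ is a planar Peano continuum, and the system is continuous with monotone surjective bonding maps by Section 9. If $X$ contained a Souslin line, this would be a non-separable subspace, contradicting Proposition 15.

By Lemma 5, $X$ is a locally connected continuum; by Propositions 11 and 15 and Corollary 13 it is Suslinian, hereditarily separable and non-metrizable, with all the additional properties listed. This proves (1)⇒(4) and, with Section 2, Theorem 1. ∎
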